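# A singular dominating number above all regular B-cardinals

## Theorem B and Corollary C: $\mathfrak d=\aleph_{\omega_1}$ with $\aleph_1$ the only regular B-cardinal

**Theorem B.** Let $\lambda$ be a singular strong limit cardinal with $\theta=\operatorname{cf}\lambda>\omega$. There is a forcing extension in which $\mathfrak d=\lambda$, $\mathfrak b=\theta=\operatorname{cf}\mathfrak d$, and $\theta$ is the only regular B-cardinal. Hence, in that extension,
$$\sup\{\kappa:\kappa\text{ is a regular B-cardinal}\}=\theta<\mathfrak d .$$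

**Corollary C.** If $V\models$ GCH, every singular $\lambda$ of uncountable cofinality can be used in Theorem B. The choice $\lambda=\aleph_{\omega_1}$ gives $\mathfrak d=\aleph_{\omega_1}$ with $\aleph_1$ the only regular B-cardinal. Consequently, if ZFC is consistent, then so is ZFC + "$\mathfrak d=\aleph_{\omega_1}$ and $\aleph_1$ is the only regular B-cardinal"; no large cardinals are used. This is optimal: whenever the supremum of the regular B-cardinals is $<\mathfrak d$, we have $\mathfrak d\ge\aleph_{\omega_1}$; and $\operatorname{cf}\mathfrak d\ge\aleph_1$ always is a regular B-cardinal.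

The question behind these statements is posed in the paper "Generalized Egoroff's Theorem" (https://www.sav.sk/journals/uploads/0317151610repic.pdf): can the supremum of the regular B-cardinals be strictly smaller than $\mathfrak d$? The answer is that it consistently can. Two further results, Theorem A (the combinatorial core) and Theorem D (which prescribes finitely many extra regular B-cardinals), are stated once their vocabulary is available.

## B-sequences, and the bounds $\mathfrak b\le\kappa\le\mathfrak d$

For $x,y\in{}^\omega\omega$, $x\le^*y$ means $x(n)\le y(n)$ for all but finitely many $n$, and $x<^*y$ means $x(n)<y(n)$ for all but finitely many $n$. The bounding number $\mathfrak b$ is the least size of a family with no $\le^*$-upper bound. The dominating number $\mathfrak d$ is the least size of a $\le^*$-cofinal family. We use the textbook facts that $\mathfrak b$ is regular and $\mathfrak b\ge\aleph_1$.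

**Definition.** Let $\kappa$ be an infinite cardinal. A sequence $\langle f_\xi:\xi<\kappa\rangle$ in ${}^\omega\omega$ is a *B-sequence* if for every $f\in{}^\omega\omega$ the set $\{\xi<\kappa:f_\xi\le^*f\}$ is bounded in $\kappa$. We call $\kappa$ a *B-cardinal* if there is a B-sequence of length $\kappa$.

Equivalently, there is a Galois–Tukey morphism $(\kappa,\kappa,\le)\le({}^\omega\omega,{}^\omega\omega,\le^*)$, that is, maps $\varphi:\kappa\to{}^\omega\omega$ and $\psi:{}^\omega\omega\to\kappa$ such that $\varphi(\xi)\le^*f$ implies $\xi\le\psi(f)$. Given a B-sequence, let $\varphi(\xi)=f_\xi$ and let $\psi(f)<\kappa$ be a bound of $\{\xi:f_\xi\le^*f\}$. Conversely, $\{\xi:\varphi(\xi)\le^*f\}\subseteq\psi(f)+1$ is bounded.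

**Definition.** Let $Q$ be a partial order. It is *$\theta$-directed* if every subset of size $<\theta$ has an upper bound. An infinite regular $\kappa$ is a *caliber* of $Q$ if for every sequence $\langle q_\xi:\xi<\kappa\rangle$ in $Q$ there is $q\in Q$ with $|\{\xi:q_\xi\le q\}|=\kappa$. The cofinality $\operatorname{cof}(Q)$ is the least size of a cofinal subset.

Example: let $Q=(\mu,\le)$ with $\mu$ regular. The identity sequence shows that $\mu$ is not a caliber of $Q$. Every other infinite regular $\kappa$ is one: if $\kappa<\mu$ the sequence is bounded, and if $\kappa>\mu$ some value is taken $\kappa$ times.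

For regular $\kappa$, a subset of $\kappa$ is unbounded iff it has size $\kappa$. So *a regular $\kappa$ is a B-cardinal iff it is not a caliber of $({}^\omega\omega,\le^*)$*. The question asks for a directed order with large cofinality and very few non-calibers.

**Lemma 1.** (a) $\kappa$ is a B-cardinal iff $\operatorname{cf}\kappa$ is. (b) Every regular B-cardinal $\kappa$ satisfies $\mathfrak b\le\kappa\le\mathfrak d$. (c) $\mathfrak b$ and $\operatorname{cf}\mathfrak d$ are regular B-cardinals.

*Proof.* (a) Let $\langle\xi_i:i<\operatorname{cf}\kappa\rangle$ be increasing and cofinal in $\kappa$. If $\langle f_\xi:\xi<\kappa\rangle$ is a B-sequence, so is $\langle f_{\xi_i}:i<\operatorname{cf}\kappa\rangle$. Conversely, if $\langle f_i:i<\operatorname{cf}\kappa\rangle$ is one, let $f'_\xi=f_{i(\xi)}$ with $i(\xi)$ the least $i$ such that $\xi\le\xi_i$. If $f_i\le^*f$ only for $i<j$, then $f'_\xi\le^*f$ only for $\xi\le\xi_j$.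

(b) If $\kappa<\mathfrak b$, one $f$ bounds the whole sequence. If $\kappa>\mathfrak d$, let $\{g_\alpha:\alpha<\mathfrak d\}$ be dominating and choose $\alpha(\xi)$ with $f_\xi\le^*g_{\alpha(\xi)}$. Some $\alpha$ equals $\alpha(\xi)$ for $\kappa$ many $\xi$, and $g_\alpha$ bounds an unbounded set of indices.

(c) Let $\{g_\xi:\xi<\mathfrak b\}$ be unbounded, and recursively let $f_\xi$ be a $\le^*$-bound of $\{f_\eta:\eta<\xi\}\cup\{g_\xi\}$. The sequence is increasing and unbounded. If $f_\xi\le^*f$ for unboundedly many $\xi$, then it holds for all $\xi$, a contradiction. For $\operatorname{cf}\mathfrak d$, let $\{g_\alpha:\alpha<\mathfrak d\}$ be dominating and $\langle d_\xi:\xi<\operatorname{cf}\mathfrak d\rangle$ be increasing and cofinal in $\mathfrak d$. As $\{g_\alpha:\alpha<d_\xi\}$ is not dominating, choose $f_\xi$ with $f_\xi\not\le^*g_\alpha$ for all $\alpha<d_\xi$. If $f\le^*g_\alpha$ and $\alpha<d_{\xi_0}$, then $f_\xi\le^*f$ fails for every $\xi\ge\xi_0$. $\square$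

Now the simplest cases. If $\mathfrak d$ is regular, for instance if $\mathfrak b=\mathfrak d$ or $\mathfrak d=\aleph_n$ with $1\le n<\omega$, then $\mathfrak d=\operatorname{cf}\mathfrak d$ is a regular B-cardinal and the supremum equals $\mathfrak d$. So $\mathfrak d$ must be singular. The value $\mathfrak d=\aleph_\omega$ is impossible, because $\operatorname{cf}\mathfrak d\ge\mathfrak b\ge\aleph_1$ by (b) and (c). A singular cardinal of uncountable cofinality is at least $\aleph_{\omega_1}$. This proves the optimality part of Corollary C, and it tells us where to aim: $\mathfrak d=\aleph_{\omega_1}$, with $\operatorname{cf}\mathfrak d=\aleph_1$ the one regular B-cardinal that cannot be avoided.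

## From calibers of a directed order to B-cardinals: Theorems A and D

The structure $({}^\omega\omega,\le^*)$ can be made to look like any reasonable directed order. We use the following theorem of Hechler (1974; proof in M. R. Burke, Arch. Math. Logic 36 (1997), 399–403).

**Hechler's theorem.** If $(Q,<)$ is a partial order in which every countable subset has a strict upper bound, there is a ccc forcing after which there is a family $\{h_q:q\in Q\}\subseteq{}^\omega\omega$ cofinal in $({}^\omega\omega,<^*)$ with $q<q'\iff h_q<^*h_{q'}$.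

We use only three consequences:

* **(H1)** $x\le y\Rightarrow h_x\le^*h_y$.
* **(H2)** For every $f\in{}^\omega\omega$ there is $x\in Q$ with $f\le^*h_x$.
* **(H3)** For every $f\in{}^\omega\omega$ there is $y\in Q$ such that, for all $x\in Q$, $h_x\le^*f\Rightarrow x\le y$.

For (H3) choose $y$ with $f<^*h_y$. Then $h_x\le^*f$ gives $h_x<^*h_y$, so $x<y$.

So everything rests on an order $Q$ with the right calibers.

**Theorem A.** Let $\lambda$ be a singular strong limit cardinal, $\theta=\operatorname{cf}\lambda>\omega$. There is a forcing $\mathbb P$ adding no new sequences of length $\le\theta$ of ground model elements, such that in $V[G]$: $\lambda$ is a cardinal, $\theta=\operatorname{cf}\lambda$ is regular, and there is a family $Q$ of sets such that $(Q,\subseteq)$ is $\theta$-directed without maximal elements, $|Q|=\operatorname{cof}(Q)=\lambda$, and every infinite regular $\kappa<\lambda$ with $\kappa\ne\theta$ is a caliber of $Q$.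

The exception $\theta$ is forced on us. If $\{q_\alpha:\alpha<\lambda\}$ is cofinal in $Q$ and $\langle d_i:i<\theta\rangle$ is increasing and cofinal in $\lambda$, choose $r_i$ below no $q_\alpha$ with $\alpha<d_i$. As in Lemma 1(c), each $q$ lies above $r_i$ only for boundedly many $i$.

**Theorem D.** Let $V[G]$ be as in Theorem A and let $R\in V[G]$ be a finite set of uncountable regular cardinals $<\lambda$ of $V[G]$. Then some ccc extension of $V[G]$ satisfies $\mathfrak d=\lambda$ and: the regular B-cardinals are exactly the elements of $\{\theta\}\cup R$.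

*Proof of Theorem D from Theorem A.*

**Step 1: an order whose non-calibers lie in $\{\theta\}\cup R$.** Let $W=V[G]$. In $W$ put $Q_R=Q\times\prod_{\mu\in R}\mu$ with the coordinatewise order.

* Countable subsets have strict upper bounds. They have upper bounds because $Q$ is $\theta$-directed with $\theta\ge\omega_1$ and each $\mu\in R$ is regular uncountable. The bound can be made strict because $Q$ has no maximal elements.
* $\operatorname{cof}(Q_R)=|Q_R|=\lambda$. The projection to $Q$ of a cofinal set is cofinal in $Q$, so $\operatorname{cof}(Q_R)\ge\lambda$; and $|Q_R|\le\lambda$ as $R$ is finite.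
* Every infinite regular $\kappa<\lambda$ with $\kappa\notin\{\theta\}\cup R$ is a caliber of $Q_R$. Given a $\kappa$-sequence, thin it out, keeping $\kappa$ many indices, so that the $Q$-coordinates have a common bound (Theorem A). Then treat the finitely many $\mu\in R$ in turn. If $\kappa<\mu$, the $\mu$-coordinates are bounded by regularity of $\mu$. If $\kappa>\mu$, some value is taken $\kappa$ times and we keep those indices.

Let $H$ be generic over $W$ for the ccc forcing of Hechler's theorem for $Q_R$, with functions $h_x$, $x\in Q_R$. Cardinals and cofinalities are preserved.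

**Step 2: $\mathfrak d=\lambda$.** By (H2), $\mathfrak d\le|Q_R|=\lambda$. Suppose $\mathcal F$ is a dominating family of infinite size $\nu<\lambda$. For $f\in\mathcal F$ choose $y_f$ as in (H3). Every $x\in Q_R$ has some $f\in\mathcal F$ with $h_x\le^*f$, so $x\le y_f$. Thus $\{y_f:f\in\mathcal F\}$ is cofinal in $Q_R$. By ccc it is covered by a subset of $Q_R$ of size $\le\nu$ lying in $W$. That set is cofinal, contradicting $\operatorname{cof}(Q_R)=\lambda$ in $W$.

**Step 3: no regular $\kappa\notin\{\theta\}\cup R$ is a B-cardinal.** Regular B-cardinals are $\le\mathfrak d=\lambda$ by Lemma 1(b), and $\lambda$ is singular, so let $\kappa<\lambda$. It is regular in $W$. Let $\langle f_\xi:\xi<\kappa\rangle\in W[H]$ be a sequence in ${}^\omega\omega$ and choose $x_\xi\in Q_R$ with $f_\xi\le^*h_{x_\xi}$. By ccc there is in $W$ a sequence of countable sets $C_\xi\subseteq Q_R$ with $x_\xi\in C_\xi$. In $W$ choose upper bounds $x'_\xi$ of $C_\xi$. By Step 1 there are, in $W$, $x\in Q_R$ and $E\in[\kappa]^\kappa$ with $x'_\xi\le x$ for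 $\xi\in E$. By (H1), $f_\xi\le^*h_{x_\xi}\le^*h_x$ for all $\xi\in E$, so this is not a B-sequence.

**Step 4: $\theta$ and all $\mu\in R$ are B-cardinals.** $\theta=\operatorname{cf}\lambda=\operatorname{cf}\mathfrak d$ is one by Lemma 1(c). For $\mu\in R$ fix $x_0\in Q_R$, and for $\xi<\mu$ let $x^\xi$ be $x_0$ with the $\mu$-coordinate replaced by $\xi$. Given $f$, take $y$ from (H3). If $h_{x^\xi}\le^*f$, then $x^\xi\le y$ and $\xi\le y(\mu)$. So $\langle h_{x^\xi}:\xi<\mu\rangle$ is a B-sequence. $\square$

*Proof of Theorem B from Theorem A.* Take $R=\emptyset$ in Theorem D: the only regular B-cardinal is $\theta$. As $\mathfrak b$ is a regular B-cardinal by Lemma 1(c), $\mathfrak b=\theta$. $\square$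

*Proof of Corollary C from Theorem A.* Under GCH every limit cardinal is a strong limit, so every singular $\lambda$ of uncountable cofinality may be used. Let $\lambda=\aleph_{\omega_1}^V$, $\theta=\omega_1$. Since $\mathbb P$ adds no new $\omega_1$-sequences and the second forcing is ccc, $\omega_1$ is preserved, and $\lambda$ remains a cardinal of cofinality $\omega_1$. In the final model $\lambda=\mathfrak d$ is a limit cardinal: in the construction below it will be the supremum of $\omega_1$ many cardinals $\kappa_i<\lambda$ that stay cardinals (Corollary 8). Every cardinal of the final model below $\lambda$ is a cardinal of $V$, so the infinite cardinals below $\lambda$ have order type at most $\omega_1$. They are unbounded in $\lambda$, which has cofinality $\omega_1$, so the order type is exactly $\omega_1$, that is, $\lambda=\aleph_{\omega_1}$. Optimality was proved after Lemma 1. Finally, Con(ZFC) implies Con(ZFC+GCH). $\square$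

The rest of the lecture proves Theorem A.

## Why $[\lambda]^{<\theta}$ is not enough, and what the sets $N(\gamma)$ must do

The first order to try is $Q=([\lambda]^{<\theta},\subseteq)$. It is $\theta$-directed and has no maximal element. It has size $\lambda$: subsets of $\lambda$ of size $<\theta=\operatorname{cf}\lambda$ are bounded, and $\lambda$ is a strong limit. Its cofinality is $\lambda$, since $\nu<\lambda$ members cover at most $\nu\cdot\theta<\lambda$ points.

Calibers fail completely above $\theta$, however. If $\theta\le\kappa<\lambda$ is regular, take $\kappa$ distinct singletons; a member of $Q$ contains fewer than $\theta$ of them. So every regular $\kappa\in[\theta,\lambda)$ is a non-caliber, and by (H3) Hechler's theorem turns each into a B-cardinal. The supremum is again $\lambda=\mathfrak d$. The product $\prod_{i<\theta}\kappa_i$ of regular cardinals fails in the same way: varying only the $i$-th coordinate shows that $\kappa_i$ is not a caliber.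

The repair is to replace each point $\gamma$ by a larger set $N(\gamma)\ni\gamma$ and to order the sets $N(a)=\bigcup_{\gamma\in a}N(\gamma)$, $a\in[L]^{<\theta}$, by inclusion, where $L$ is a set of $\lambda$ points split into $\theta$ levels $L_i$ of size $\kappa_i$. There are two opposing demands.

* *Large enough:* for regular $\kappa\ne\theta$, among any $\kappa$ of the sets $N(a_\xi)$, some $\kappa$ many lie inside a single $N(\beta)$.
* *Small enough:* no fewer than $\kappa_i$ of the sets $N(\gamma)$ cover $L_i$. This gives cofinality $\lambda$.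

We force the sets $N(\gamma)$. The set $N(\gamma)$ consists of $\gamma$ and points on lower levels. A condition decides pieces of $N(\gamma)\cap L_k$, makes promises $N(\gamma)\cap L_k\subseteq N(\beta)\cap L_k$, and carries an ideal saying which sets of points are to count as bounded. That ideal is generated by $\theta$ sets, increasing along $\theta$, and this is where $\kappa\ne\theta$ will enter.

## The forcing $\mathbb P$: levels, traces, promises and a $\theta$-generated ideal

**Cardinals.** Fix $\lambda,\theta$ as in Theorem A and infinite cardinals $\langle\lambda_i:i<\theta\rangle$ cofinal in $\lambda$. By recursion on $i<\theta$ put $\bar\kappa_i=\sup(\{\theta\}\cup\{\kappa_j:j<i\})$, $\tau_i=\max(\bar\kappa_i,\lambda_i)$ and $\kappa_i=(2^{\tau_i})^+$. Since $\theta=\operatorname{cf}\lambda$ and $\lambda$ is a strong limit, $\kappa_i<\lambda$. The $\kappa_i$ are regular and strictly increasing, $\sup_i\kappa_i=\lambda$, $\kappa_0>2^\theta$, $2^{\bar\kappa_i}<\kappa_i$, and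
$$\nu<\kappa_i\ \Rightarrow\ \nu^{\bar\kappa_i}\le2^{\tau_i\cdot\bar\kappa_i}<\kappa_i.\tag{1}$$
Let $L_i=\{i\}\times\kappa_i$, $L=\bigcup_{i<\theta}L_i$, $\operatorname{lev}(i,\zeta)=i$. The sets $L_{\ge i},L_{>i},L_{<i},L_{\le i}$ have the obvious meaning.

**Definition (conditions).** For $j<\theta$, a condition of $\mathbb P^j$ is $p=(\langle\delta_k\rangle,\langle F_k\rangle,\langle s^k\rangle,\langle\Phi_k\rangle,I)$, $k$ ranging over $[j,\theta)$, such that:

* **(C1)** $\delta_k<\kappa_k$. Put $D=\bigcup_k\{k\}\times\delta_k$, the points seen so far.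
* **(C2)** $F_k\subseteq D\cap L_{>k}$, $|F_k|<\kappa_k$, and $F_k\cap L_{>l}\subseteq F_l$ for $k<l$.
* **(C3)** $s^k:F_k\to\mathcal P(D\cap L_k)$. For $\gamma\in D$ put $N(\gamma)=\{\gamma\}\cup\bigcup\{s^k(\gamma):\gamma\in F_k\}$ and $N^{\ge k}(\gamma)=N(\gamma)\cap L_{\ge k}$.
* **(C4)** There is a *rank function* $\rho:D\to\theta$ with $\rho(z)\ge\operatorname{lev}z$ and $I=\{x\subseteq D:\sup\rho[x]<\theta\}$. Moreover $N(\gamma)\in I$ for all $\gamma\in D$.
* **(C5)** $\Phi_k\subseteq F_k\times F_k$, and $(\gamma,\beta)\in\Phi_k$ implies: $\operatorname{lev}\gamma<\operatorname{lev}\beta$; $\gamma\in s^{\operatorname{lev}\gamma}(\beta)$; $s^k(\gamma)\subseteq s^k(\beta)$; and $(\gamma,\beta)\in\Phi_l$ for all $k<l<\operatorname{lev}\gamma$.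

Here $\gamma\in F_k$ means that the trace of $N(\gamma)$ on $L_k$ is being decided, and $(\gamma,\beta)\in\Phi_k$ is the promise that this trace stays inside the trace of $N(\beta)$. By (C2), if $\gamma\in F_k$ then $\gamma\in F_l$ for $k\le l<\operatorname{lev}\gamma$, so
$$N^{\ge k}(\gamma)=\{\gamma\}\cup\bigcup_{k\le l<\operatorname{lev}\gamma}s^l(\gamma)\qquad(\gamma\in F_k).$$
In (C5), $\beta\in F_k$ and $k<\operatorname{lev}\gamma<\operatorname{lev}\beta$ give $\beta\in F_{\operatorname{lev}\gamma}$, so $s^{\operatorname{lev}\gamma}(\beta)$ is defined.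

The ideal $I$ is closed under subsets, contains all singletons, and is closed under unions of fewer than $\theta$ members, as $\theta$ is regular. For $a\subseteq D$ put $N(a)=\bigcup_{\gamma\in a}N(\gamma)$. If $|a|<\theta$, then $N(a)\in I$.

*Example.* Let $\delta_0=2$, $\delta_1=1$, all other $\delta_k=0$; $F_0=\{(1,0)\}$, $s^0((1,0))=\{(0,0)\}$; everything else empty; $\rho=\operatorname{lev}$, so $I=\mathcal P(D)$. This says that $N((1,0))$ contains $(0,0)$ and not $(0,1)$, and leaves the point $(0,2)$ open. The ideal is not determined by levels: if $D=\{(0,\zeta):\zeta<\theta\}$, the rank $\rho=0$ gives $I=\mathcal P(D)$, while $\rho((0,\zeta))=\zeta$ gives the sets with bounded second coordinates.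

**Definition (order).** $q\le p$ iff:

* **(O1)** $D_q\supseteq D_p$, $F_k^q\supseteq F_k^p$, $\Phi_k^q\supseteq\Phi_k^p$, and $s^{k,q}(\gamma)\cap D_p=s^{k,p}(\gamma)$ for $\gamma\in F_k^p$.
* **(O2)** $I_q\cap\mathcal P(D_p)=I_p$.
* **(O3)** For every $x\in I_p$ there is $y\in I_q$ such that for all $k$ and $\gamma\in F_k^p$: $N_p^{\ge k}(\gamma)\subseteq x\Rightarrow N_q^{\ge k}(\gamma)\subseteq y$.

Reflexivity is clear. For transitivity let $r\le q\le p$. Then $s^{k,r}(\gamma)\cap D_p=s^{k,r}(\gamma)\cap D_q\cap D_p=s^{k,q}(\gamma)\cap D_p=s^{k,p}(\gamma)$, (O2) is composed in the same way, and for (O3) pass from $x$ to $y$ to a third set. If $q\le p$ and $\gamma\in F_k^p$, then (O1) on the levels $l\in[k,\operatorname{lev}\gamma)$ gives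
$$N_q^{\ge k}(\gamma)\cap D_p=N_p^{\ge k}(\gamma).\tag{2}$$

*What (O3) forbids.* Let $D_p=F_0^p=\{(1,\zeta):\zeta<\theta\}$, $s^0=\emptyset$, $\Phi=\emptyset$, $\rho=1$ constantly. Let $q$ add the points $(0,\zeta)$, $\zeta<\theta$, with rank $\zeta$, and put $s^{0,q}((1,\zeta))=\{(0,\zeta)\}$. This $q$ is a condition and (O1), (O2) hold. But (O3) fails for $x=D_p$: a witness $y\in I_q$ would contain every $(0,\zeta)$. So (O3) says that points which were uniformly bounded stay uniformly bounded.

The condition with all $\delta_k=0$, $F_k=\Phi_k=\emptyset$, $I=\{\emptyset\}$ is largest. Let $\mathbb P=\mathbb P^0$. For $p\in\mathbb P$ let $p|i\in\mathbb P^i$ be its restriction to levels $k\ge i$, with ideal $I_p\cap\mathcal P(L_{\ge i})$. A rank function is the restriction of one for $p$, and $N_{p|i}(\gamma)=N_p^{\ge i}(\gamma)$. Moreover $q\le p\Rightarrow q|i\le p|i$: (O1) and (O2) restrict, and for (O3) intersect the given $y$ with $L_{\ge i}$.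

**Three simple extensions.** In each case (O3) holds with $y=x$, because $N^{\ge k}(\gamma)$ does not change for $\gamma\in F_k^p$. (O2) holds because a rank function is extended.

* **(E1) Adding points.** Given $\delta_k'\in[\delta_k^p,\kappa_k)$ for all $k$, enlarge $D_p$ accordingly, keep $F,s,\Phi$, and give new points the rank $\rho(z)=\operatorname{lev}z$. New points have $N(z)=\{z\}$.
* **(E2) Starting traces.** Given $A_k\subseteq D_p\cap L_{>k}$ with $|A_k|<\kappa_k$ and $A_k\cap L_{>l}\subseteq A_l$ for $k<l$, replace $F_k$ by $F_k\cup A_k$, with $s^k(\gamma)=\emptyset$ for $\gamma\in A_k\setminus F_k^p$. No $N(\gamma)$ changes.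
* **(E3) Caps** (for $p\in\mathbb P$). Let $\rho$ be a rank function for $p$ and $x_b=\{z\in D_p:\rho(z)\le b\}$ for $b<\theta$. As $\rho(z)\ge\operatorname{lev}z$, $x_b\subseteq L_{\le b}$. Let $\varepsilon_b=(b+1,\delta_{b+1}^p)$. Add all points $\varepsilon_b$ to $D_p$ with $\rho(\varepsilon_b)=b+1$. Add $\varepsilon_b$ to $F_k$ for all $k\le b$, with $s^k(\varepsilon_b)=x_b\cap L_k$. Add to $\Phi_k$ all pairs $(\gamma,\varepsilon_b)$ with $\gamma\in F_k^p$ and $N_p^{\ge k}(\gamma)\subseteq x_b$.

Check of (E3). (C2): if $\varepsilon_b\in L_{>l}$ then $l\le b$ and $\varepsilon_b\in F_l$; and $|F_k|$ stays $<\kappa_k$, as only $\theta<\kappa_k$ points are added. (C4): $N(\varepsilon_b)=x_b\cup\{\varepsilon_b\}$ has ranks $\le b+1$. (C5): let $(\gamma,\varepsilon_b)$ be a new pair in $\Phi_k$. Then $\gamma\in x_b$, so $k<\operatorname{lev}\gamma\le b<\operatorname{lev}\varepsilon_b$; hence $\varepsilon_b\in F_k$ and $\gamma\in s^{\operatorname{lev}\gamma}(\varepsilon_b)$. Also $s^k(\gamma)\subseteq x_b\cap L_k=s^k(\varepsilon_b)$. For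 $k<l<\operatorname{lev}\gamma$, $\gamma\in F_l^p$ and $N_p^{\ge l}(\gamma)\subseteq x_b$, so $(\gamma,\varepsilon_b)\in\Phi_l$.

The cap $\varepsilon_b$ lies above everything of rank $\le b$, now and, through $\Phi$, in the future.

## $\mathbb P^j$ adds no sequences of length $<\kappa_j$

We need unions of decreasing sequences of conditions. The danger is the ideal: ranks might be spoiled along the way. So we carry rank functions along and never let old sets $N^{\ge k}(\gamma)$ grow in rank.

**Definition.** $(q,\rho')\le_e(p,\rho)$ if $q\le p$; $\rho,\rho'$ are rank functions for $p,q$; $\rho\subseteq\rho'$; and (*exactness*) for all $k$, $\gamma\in F_k^p$, $b<\theta$: if $\rho\le b$ on $N_p^{\ge k}(\gamma)$, then $\rho'\le b$ on $N_q^{\ge k}(\gamma)$. This relation is transitive.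

**Lemma 2.** If $q\le p$ in $\mathbb P^j$ and $\rho$ is a rank function for $p$, there is $\rho'$ with $(q,\rho')\le_e(p,\rho)$.

*Proof.* Let $\sigma$ be a rank function for $q$. For $b<\theta$ let $x_b=\{\rho\le b\}\in I_p$ and let $y_b\in I_q$ be given by (O3) for $x_b$. Put $\rho'=\rho$ on $D_p$, and for $z\in D_q\setminus D_p$
$$\rho'(z)=\min\big(\{\sigma(z)\}\cup\{\max(b,\operatorname{lev}z):z\in y_b\}\big)\ge\operatorname{lev}z .$$

*$\rho'$ is a rank function for $q$.* By (O2), a set $x\subseteq D_q$ is in $I_q$ iff $\rho$ is bounded on $x\cap D_p$ and $x\setminus D_p\in I_q$. So only $x\subseteq D_q\setminus D_p$ matters. If $\rho'\le c$ on $x$, then $x\subseteq\{\sigma\le c\}\cup\bigcup_{b\le c}y_b$, a union of fewer than $\theta$ members of $I_q$. If $x\in I_q$, then $\rho'\le\sigma$ is bounded on $x$.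

*Exactness.* Let $\gamma\in F_k^p$ and $\rho\le b$ on $N_p^{\ge k}(\gamma)$, so $N_q^{\ge k}(\gamma)\subseteq y_b$. Let $z\in N_q^{\ge k}(\gamma)$. If $z\in D_p$, then $z\in N_p^{\ge k}(\gamma)$ by (2), so $\rho'(z)\le b$. Otherwise $\rho'(z)\le\max(b,\operatorname{lev}z)\le b$, because $\operatorname{lev}z\le\operatorname{lev}\gamma\le\rho(\gamma)\le b$. $\square$

In the example of what (O3) forbids, exactness would require rank $\le1$ on all $(0,\zeta)$, which is impossible; so (O3) is really used.

**Lemma 3.** Let $\mu<\kappa_j$ be a limit ordinal and $\langle(p_\xi,\rho_\xi):\xi<\mu\rangle$ a $\le_e$-decreasing sequence in $\mathbb P^j$. Let $p$ be the coordinatewise union (so $s^{k,p}(\gamma)=\bigcup\{s^{k,p_\xi}(\gamma):\gamma\in F_k^{p_\xi}\}$), with the ideal given by $\rho=\bigcup_\xi\rho_\xi$. Then $p\in\mathbb P^j$ and $(p,\rho)\le_e(p_\xi,\rho_\xi)$ for all $\xi$.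

*Proof.* (C1) and the size requirement in (C2) hold because $\kappa_k\ge\kappa_j>\mu$ are regular. The rest of (C2) and (C3) is immediate.

*Exactness.* Let $\gamma\in F_k^{p_\xi}$ and $\rho_\xi\le b$ on $N_{p_\xi}^{\ge k}(\gamma)$. Then $\rho_\eta\le b$ on $N_{p_\eta}^{\ge k}(\gamma)$ for all $\eta\ge\xi$, so $\rho\le b$ on $N_p^{\ge k}(\gamma)=\bigcup_{\eta\ge\xi}N_{p_\eta}^{\ge k}(\gamma)$.

(C4): some $b$ as above exists, since $N_{p_\xi}(\gamma)\in I_{p_\xi}$. And $N_p(\gamma)$ is $\{\gamma\}$ together with the union of the fewer than $\theta$ sets $N_p^{\ge k}(\gamma)$ with $\gamma\in F_k^p$. So $N_p(\gamma)\in I_p$.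

(C5): if $(\gamma,\beta)\in\Phi_k^{p_\xi}$, all requirements hold in every $p_\eta$, $\eta\ge\xi$, hence in the union.

(O1): for $\gamma\in F_k^{p_\xi}$, $s^{k,p}(\gamma)\cap D_{p_\xi}=\bigcup_{\eta\ge\xi}(s^{k,p_\eta}(\gamma)\cap D_{p_\xi})=s^{k,p_\xi}(\gamma)$. (O2) holds since $\rho\supseteq\rho_\xi$. (O3): for $x$ with $\rho_\xi\le b$ on $x$, exactness shows that $y=\{\rho\le b\}$ works. $\square$

**Corollary 4.** The intersection of fewer than $\kappa_j$ dense open subsets of $\mathbb P^j$ is dense. So $\mathbb P^j$ adds no new sequences of length $<\kappa_j$ of ground model elements. In particular $\mathbb P$ adds no new sequences of length $<\kappa_0$, and $\kappa_0>2^\theta$.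

*Proof.* Let $E_\xi$ $(\xi<\nu)$ be dense open, $\nu<\kappa_j$, $p\in\mathbb P^j$. Build a $\le_e$-decreasing $\langle(p_\xi,\rho_\xi):\xi\le\nu\rangle$ with $p_0=p$. At successors choose $p_{\xi+1}\le p_\xi$ in $E_\xi$ and $\rho_{\xi+1}$ by Lemma 2; at limits use Lemma 3. Then $p_\nu\le p$ lies in all $E_\xi$. For the second statement, given a name for a $\nu$-sequence of ground model elements, the conditions deciding its $\xi$-th entry are dense open for each $\xi<\nu$, so densely many conditions decide the whole sequence. $\square$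

## Factoring $\mathbb P$ at level $i$

Above level $i$ the forcing is distributive. Below level $i$ a condition is a small object. The next lemma glues two small parts over a common upper part.

**Lemma 5.** Let $p_0,p_1\in\mathbb P$, $i<\theta$, such that $\delta_k^{p_0}=\delta_k^{p_1}$ for $k<i$; $I_{p_0}\cap\mathcal P(L_{<i})=I_{p_1}\cap\mathcal P(L_{<i})$; and $s^{k,p_0},s^{k,p_1}$ agree on $F_k^{p_0}\cap F_k^{p_1}$ for $k<i$. Let $g\in\mathbb P^i$, $g\le p_0|i,\,p_1|i$. Then there is $r\in\mathbb P$ with $r\le p_0,p_1$ and $r|i=g$.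

*Proof.* **Step 1: definition.** On levels $\ge i$ take $g$. For $k<i$ take the common $\delta_k$ and the unions of the $F_k$, $s^k$, $\Phi_k$. Let $I_r=\{x\subseteq D_r:x\cap L_{<i}\in I_{p_0},\ x\cap L_{\ge i}\in I_g\}$. The union of a rank function for $p_0$ restricted to $L_{<i}$ and one for $g$ is a rank function. Clearly $r|i=g$.

**Step 2: $r$ is a condition.** (C1), (C3) and the sizes in (C2) are clear. (C2): for $k<l<i$ use $p_0,p_1$; for $k<i\le l$, $F_k^r\cap L_{>l}\subseteq F_l^{p_0}\cup F_l^{p_1}\subseteq F_l^g$; for $k\ge i$ use $g$. (C4): $N_r(\gamma)\cap L_{<i}$ is contained in $(N_{p_0}(\gamma)\cup N_{p_1}(\gamma)\cup\{\gamma\})\cap L_{<i}$ (omitting undefined terms), which is in the common ideal on $L_{<i}$. $N_r(\gamma)\cap L_{\ge i}$ is $N_g(\gamma)$ if $\gamma\in L_{\ge i}$ and empty otherwise. (C5): let $(\gamma,\beta)\in\Phi_k^{p_e}$, $k<i$, $e\in\{0,1\}$. On levels $l<i$, $s^{l,r}=s^{l,p_e}$ on $F_l^{p_e}$ and $\Phi_l^{p_e}\subseteq\Phi_l^r$. On levels $l\ge i$, $s^{l,g}(\beta)\supseteq s^{l,p_e}(\beta)$ for $\beta\in F_l^{p_e}$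 and $\Phi_l^{p_e}\subseteq\Phi_l^g$. So all requirements are inherited. For $k\ge i$ they are inherited from $g$.

**Step 3: $r\le p_e$.** (O1) is clear. (O2): for $x\subseteq D_{p_e}$, $x\in I_r$ iff $x\cap L_{<i}\in I_{p_e}$ and $x\cap L_{\ge i}\in I_{p_e|i}$, iff $x\in I_{p_e}$. (O3): let $x\in I_{p_e}$, let $y_g\in I_g$ witness (O3) of $g\le p_e|i$ for $x\cap L_{\ge i}$, and put $y=x\cup y_g\in I_r$. Let $\gamma\in F_k^{p_e}$ with $N_{p_e}^{\ge k}(\gamma)\subseteq x$. If $k\ge i$, $y_g$ works. Let $k<i$. At levels $l\in[k,i)$ with $l<\operatorname{lev}\gamma$, $\gamma\in F_l^{p_e}$ and $s^{l,r}(\gamma)=s^{l,p_e}(\gamma)\subseteq x$. If $\operatorname{lev}\gamma>i$, then $\gamma\in F_i^{p_e}$ and $N_{p_e}^{\ge i}(\gamma)\subseteq x\cap L_{\ge i}$, so $N_r^{\ge i}(\gamma)=N_g^{\ge i}(\gamma)\subseteq y_g$. If $\operatorname{lev}\gamma\le i$, then $N_r(\gamma)\cap L_{\ge i}\subseteq\{\gamma\}$; and $\gamma\in x$ in all cases. $\square$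

With $p_0=p_1=p$ we get: *if $g\le p|i$, there is $r\le p$ with $r|i=g$.* Let $G$ be $\mathbb P$-generic over $V$, $G_i=\{p|i:p\in G\}$ and $\mathbb P/G_i=\{p\in\mathbb P:p|i\in G_i\}$.

**Lemma 6.** $G_i$ is $\mathbb P^i$-generic over $V$, and $G$ is $\mathbb P/G_i$-generic over $V[G_i]$.

*Proof.* **$G_i$ is generic.** It is directed, since $G$ is and restriction is monotone. It is upward closed: let $p\in G$, $p|i\le g$. Let $\tilde g\in\mathbb P$ be $g$ with $\delta_k=0$, $F_k=\Phi_k=\emptyset$ for $k<i$ and ideal $I_g$. Then $p\le\tilde g$, since in (O1)–(O3) only levels $\ge i$ of $\tilde g$ occur. So $\tilde g\in G$ and $g=\tilde g|i\in G_i$. If $E\subseteq\mathbb P^i$ is dense, then $\{p:p|i\in E\}$ is dense: given $p$, take $g\le p|i$ in $E$ and $r\le p$ with $r|i=g$. So $G_i$ meets $E$.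

**$G$ is generic over $V[G_i]$.** Clearly $G\subseteq\mathbb P/G_i$. Let $g_0\in G_i$ force that $\dot E$ is dense open in $\mathbb P/\dot G_i$. Choose $p\in G$ with $p|i\le g_0$, and let $p'\le p$. Then $p'|i\Vdash p'\in\mathbb P/\dot G_i$, so there are $g\le p'|i$ and $r\le p'$ with $g\Vdash r\in\dot E$. In particular $g\Vdash r|i\in\dot G_i$, so after extending $g$ we may assume $g\le r|i$. Take $r'\le r$ with $r'|i=g$. Then $r'|i\Vdash r'\in\dot E$, as $\dot E$ is forced to be open. So the conditions $r'$ with $r'|i\Vdash r'\in\dot E$ are dense below $p$. $G$ contains such an $r'$, and $r'\in\dot E^{G_i}$. $\square$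

**Lemma 7.** In $V[G_i]$, $\mathbb P/G_i$ is $\kappa_i$-cc.

*Proof.* By Corollary 4, $V[G_i]$ has no new $<\kappa_i$-sequences of elements of $V$. So in $V[G_i]$, $\kappa_i$ is regular, and (1) and $2^{\bar\kappa_i}<\kappa_i$ hold. Let $p_\xi\in\mathbb P/G_i$, $\xi<\kappa_i$. The sets $u_\xi=\{(k,\gamma):k<i,\gamma\in F_k^{p_\xi}\}$ have size $\le\bar\kappa_i$. By the $\Delta$-system lemma, applicable by (1), we may assume that $u_\xi\cap u_\eta$ is a fixed root for $\xi\ne\eta$. There are at most $2^{\bar\kappa_i}<\kappa_i$ possibilities for $\langle\delta_k\rangle_{k<i}$, for the restriction of a rank function to $D\cap L_{<i}$ (a set of size $\le\bar\kappa_i$), and for the values of $s^k$ on the root. So two conditions $p_\xi,p_\eta$ agree in all of these and satisfy the hypotheses of Lemma 5. A common lower bound $g\in G_i$ of $p_\xi|i,p_\eta|i$ gives $r\le p_\xi,p_\eta$ with $r|i=g\in G_i$. So $r\in\mathbb P/G_i$ and $p_\xi,p_\eta$ are compatible. $\square$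

**Corollary 8.** In $V[G]$ every $\kappa_i$ is a regular cardinal, $\theta$ is regular, and $\lambda$ is a cardinal of cofinality $\theta$. If $A\subseteq L$, $A\in V[G]$, $|A|<\kappa_i$, then $A\subseteq A'$ for some $A'\subseteq L$, $A'\in V$, with $|A'|^V<\kappa_i$.

*Proof.* $\kappa_i$ is regular in $V[G_i]$ by Corollary 4, and then in $V[G]$ by Lemmas 6 and 7. $\theta$ stays regular since no new $\le\theta$-sequences are added, and $\lambda=\sup_i\kappa_i$. By Lemma 7, $A$ is covered in $V[G_i]$ by a subset of $L$ of size $<\kappa_i$. By Corollary 4 an enumeration of that set in length $<\kappa_i$ lies in $V$. $\square$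

## The family $Q$ and its cofinality

By (E1), (E2) and genericity, every $\gamma\in L$ lies in $D_p$, and in $F_k^p$ for each $k<\operatorname{lev}\gamma$, for some $p\in G$. In $V[G]$ let $N(\gamma)=\bigcup\{N_p(\gamma):p\in G,\gamma\in D_p\}$, $N(a)=\bigcup_{\gamma\in a}N(\gamma)$, and
$$Q=\{N(a):a\in[L]^{<\theta}\},\quad\text{ordered by }\subseteq .$$

If $\gamma\in F_k^p$ and $p\in G$, then $N(\gamma)\cap L_{\ge k}\cap D_p=N_p^{\ge k}(\gamma)$. For if $p'\in G$ and $\gamma\in D_{p'}$, take $q\le p,p'$ in $G$; then $N_{p'}(\gamma)\subseteq N_q(\gamma)$, and (2) applies to $q\le p$. Consequently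
$$a\subseteq D_p,\ a\cap L_{>k}\subseteq F_k^p\text{ for all }k\ \Rightarrow\ p\Vdash N(a)\cap D_p=N_p(a).\tag{3}$$
The promises have the intended effect:
$$\text{if }\gamma\in N(\beta)\text{ and for each }k<\operatorname{lev}\gamma\text{ some }p\in G\text{ has }(\gamma,\beta)\in\Phi_k^p,\text{ then }N(\gamma)\subseteq N(\beta).\tag{4}$$
Indeed $N(\gamma)\cap L_{\ge\operatorname{lev}\gamma}=\{\gamma\}$. If $k<\operatorname{lev}\gamma$ and $z\in N(\gamma)\cap L_k$, there is $p\in G$ with $z\in s^{k,p}(\gamma)$ and $(\gamma,\beta)\in\Phi_k^p$, so $z\in s^{k,p}(\beta)$.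

By Corollary 4, $[L]^{<\theta}$ is the same in $V$ and $V[G]$. It has size $\lambda$, as computed for $[\lambda]^{<\theta}$ above. $Q$ is closed under unions of $<\theta$ members, so it is $\theta$-directed.

**Lemma 9.** In $V[G]$, if $A\subseteq L$, $|A|<\kappa_i$, then $L_i\not\subseteq N(A)$. Hence $|Q|=\operatorname{cof}(Q)=\lambda$ and $Q$ has no maximal element.

*Proof.* By Corollary 8 we may take $A\in V$, $|A|^V<\kappa_i$. Let $p\in\mathbb P$. We freeze the $i$-th traces of the points of $A$, and then add a fresh point, which is thereby excluded. By (E1) extend $p$ so that $A\cap L_{\ge i}\subseteq D$, possible since $|A|<\kappa_i\le\kappa_k$ for $k\ge i$. By (E2) add $A_k=A\cap L_{>k}$ to $F_k$ for $k\ge i$ (and $A_k=\emptyset$ for $k<i$). Then by (E1) add the point $z=(i,\delta_i)$. For $\gamma\in A\cap L_{>i}$ the resulting condition has $\gamma\in F_i$ and $z\in D\setminus s^i(\gamma)$, so by (O1) it forces $z\notin N(\gamma)$. For $\gamma\in A\cap L_{\le i}$ we have $N(\gamma)\cap L_i\subseteq\{\gamma\}$, and $z\ne\gamma$: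 a $\gamma\in A\cap L_i$ was in $D$ before $z$ was added. So $z\notin N(A)$ is forced, and genericity applies.

If $\mathcal D=\{N(a_t):t\in T\}$ with $|T|<\kappa_i$, then $A=\bigcup_ta_t$ has size $<\kappa_i$. For $z\in L_i\setminus N(A)$, $N(\{z\})\ni z$ is not below a member of $\mathcal D$. So $\operatorname{cof}(Q)\ge\kappa_i$ for all $i$, and $\lambda\le\operatorname{cof}(Q)\le|Q|\le\lambda$. Finally, $N(a)\subsetneq N(a\cup\{z\})$ for $z\in L_0\setminus N(a)$, which exists as $|a|<\kappa_0$. $\square$

## Calibers below $\kappa_0$: caps and the pigeonhole on $\theta$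

In $V[G]$ let $\kappa<\lambda$ be infinite and regular, $\kappa\ne\theta$. If $\kappa<\theta$, then $\kappa$ is a caliber of $Q$ by $\theta$-directedness. Let $\kappa>\theta$; $\kappa$ is regular in $V$ too. Consider a sequence $\langle N(a_\xi):\xi<\kappa\rangle$ with $\vec a=\langle a_\xi:\xi<\kappa\rangle\in V[G]$, $a_\xi\in[L]^{<\theta}$. The levels occurring in one $a_\xi$ are bounded below $\theta$. Thinning out, we may assume
$$a_\xi\subseteq L_{<n}\quad\text{for all }\xi<\kappa,\text{ with a fixed }n<\theta .$$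

**Lemma 10.** If $\theta<\kappa<\kappa_0$, then in $V[G]$ there is $\varepsilon\in L$ with $N(a_\xi)\subseteq N(\varepsilon)$ for $\kappa$ many $\xi$.

*Proof.* By Corollary 4, $\vec a\in V$. Let $A=\bigcup_\xi a_\xi$, so $|A|<\kappa_0$. Given any condition, by (E1) and (E2) extend it to $p$ with $A\subseteq D_p$ and $A\cap L_{>k}\subseteq F_k^p$ for all $k$. Let $\rho$ be a rank function for $p$ and apply (E3). For each $\xi$, $N_p(a_\xi)\in I_p$, so there is $b(\xi)<\theta$ with $N_p(a_\xi)\subseteq x_{b(\xi)}$. As $\kappa\ne\theta$ is regular and $>\theta$, some $b$ equals $b(\xi)$ for $\kappa$ many $\xi$. For these $\xi$ and $\gamma\in a_\xi$: $\gamma\in x_b\subseteq N(\varepsilon_b)$, and $(\gamma,\varepsilon_b)$ was added to $\Phi_k$ for all $k<\operatorname{lev}\gamma$, since $\gamma\in F_k^p$ and $N_p^{\ge k}(\gamma)\subseteq x_b$. By (4) the cap extension forces $N(a_\xi)\subseteq N(\varepsilon_b)$. By genericity we are done. $\square$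

## Calibers from $\kappa_0$ on: where the cap argument stops

Let now $\kappa\ge\kappa_0$, so $\kappa>2^\theta$. The proof of Lemma 10 needs one condition $p$ with $\gamma\in F_k^p$ for all $\gamma\in\bigcup_\xi a_\xi$ and $k<\operatorname{lev}\gamma$. But $|F_0^p|<\kappa_0\le\kappa$. If $\kappa=\kappa_0$ and the $a_\xi$ are singletons of distinct points of $L_1$, no condition controls all the traces $N(a_\xi)\cap L_0$. Besides, $\vec a$ need not be in $V$ any more.

So we must choose $\beta$ first and put the sets $N(a_\xi)$ under $N(\beta)$ later, one $\xi$ at a time, by density. Two obstacles appear.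

* Given $p$ with $\beta\in F_k^p$ for all $k<\operatorname{lev}\beta$, the set $N(\beta)\cap D_p$ is frozen by (O1). So $N(a_\xi)\cap D_p\subseteq N(\beta)$ must hold already. Claim 11 provides this, for every $p\in G$ and $\kappa$ many $\xi$, with a set $N(c)$, $|c|<\theta$; and we choose $\beta$ above $c$.
* To know $a_\xi$ we extend $p$ to some $q$ that decides it. But $q$ may have excluded from $N(\beta)$ points that we now want to put in. We have to change $q$ to a $q'$ that is no longer below $q$, and yet keep the decision of $a_\xi$. Claim 12 arranges that the decision was made by a condition $r$ that did not see the traces we change.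

Fix a name $\dot{\vec a}$ for $\vec a$ such that the largest condition forces $\dot a_\xi\in[L]^{<\theta}$, $\dot a_\xi\subseteq L_{<n}$ for all $\xi<\kappa$.

## Claim 11: traces on $D_p$ are caught by one small set

**Claim 11.** In $V[G]$ there is $c\in[L]^{<\theta}$ such that for every $p\in G$, $|\{\xi<\kappa:N(a_\xi)\cap D_p\subseteq N(c)\}|=\kappa$.

*Proof.* Suppose $p_*\in\mathbb P$ forces that $\kappa$ is regular and the claim fails. We build in $V$ a condition $p_M$ that is generic for a submodel $M$ and whose ideal is generated by sets $N(\varepsilon)$, $\varepsilon\in M$.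

**Step 1: the models.** Let $\chi$ be a large regular cardinal and $<_\chi$ a well-order of $H(\chi)$. Let $\langle M_\eta:\eta<\theta\rangle$ be a continuous increasing chain of elementary submodels of $(H(\chi),\in,<_\chi)$ with all parameters (including $p_*$, $\kappa$, $\dot{\vec a}$, $\mathbb P$) in $M_0$, $2^\theta\subseteq M_0$, $|M_\eta|=2^\theta$, $\langle M_\zeta:\zeta\le\eta\rangle\in M_{\eta+1}$, and $M_{\eta+1}$ closed under sequences of length $<\theta$. This is possible as $(2^\theta)^{<\theta}=2^\theta$. Let $M=\bigcup_\eta M_\eta$. Then $|M|=2^\theta<\kappa$. Also $[M]^{<\theta}\subseteq M$: as $\theta$ is regular, a subset of $M$ of size $<\theta$ is contained in some $M_{\eta+1}$.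

**Step 2: the sequence of conditions.** Build a $\le_e$-decreasing $\langle(p_\eta,\rho_\eta):\eta<\theta\rangle$, always making $<_\chi$-least choices.

* $p_0=p_*$, with a rank function $\rho_0$.
* Given $(p_\eta,\rho_\eta)$, let $p_\eta^c$ be the cap extension (E3) of $p_\eta$ using $\rho_\eta$, with $x_{\eta,b}=\{\rho_\eta\le b\}$ and caps $\varepsilon_{\eta,b}$. Using Corollary 4 and $2^\theta<\kappa_0$, let $p_{\eta+1}\le p_\eta^c$ lie in every dense open set belonging to $M_{\eta+1}$. Choose $\rho_{\eta+1}$ by Lemma 2 with $(p_{\eta+1},\rho_{\eta+1})\le_e(p_\eta,\rho_\eta)$.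
* At limits use Lemma 3.

The sequence $\langle(p_\zeta,\rho_\zeta):\zeta\le\eta\rangle$ is definable in $(H(\chi),\in,<_\chi)$ from the parameters and $\langle M_\zeta:\zeta\le\eta\rangle$. So $(p_\eta,\rho_\eta)\in M_{\eta+1}$, and all $\varepsilon_{\eta,b}$ are in $M$.

**Step 3: the candidate $p_M$.** Lemma 3 would put the ideal of $\bigcup_\eta\rho_\eta$ on the union. That ideal is too big for us: its member $\{\bigcup_\eta\rho_\eta\le b\}=\bigcup_{\eta<\theta}x_{\eta,b}$ is presented as a union of $\theta$ capped sets, and we want fewer than $\theta$ caps. So let $p_M$ have as $D,F_k,s^k,\Phi_k$ the unions of those of the $p_\eta$, write $D_M$ for its domain, $N_M(\gamma)=\bigcup_\eta N_{p_\eta}(\gamma)$, $N_M^{\ge k}(\gamma)=N_M(\gamma)\cap L_{\ge k}$, and let $I_M$ consist of *all subsets of unions of fewer than $\theta$ of the sets $N_M(\varepsilon_{\eta,b})$*, $\eta,b<\theta$. Note $x_{\eta,b}\subseteq N_{p_\eta^c}(\varepsilon_{\eta,b})\subseteq N_M(\varepsilon_{\eta,b})\subseteq D_M$.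

**Step 4: caps keep their promises.** If $\gamma\in F_k^{p_\eta}$ and $N_{p_\eta}^{\ge k}(\gamma)\subseteq x_{\eta,b}$, then
$$N_M^{\ge k}(\gamma)\subseteq N_M(\varepsilon_{\eta,b}).\tag{5}$$
For $k\le l<\operatorname{lev}\gamma$ we have $\gamma\in F_l^{p_\eta}$ and $N_{p_\eta}^{\ge l}(\gamma)\subseteq x_{\eta,b}$. So $(\gamma,\varepsilon_{\eta,b})\in\Phi_l^{p_\eta^c}\subseteq\Phi_l^{p_{\eta'}}$ for all $\eta'>\eta$, and therefore $s^{l,p_{\eta'}}(\gamma)\subseteq s^{l,p_{\eta'}}(\varepsilon_{\eta,b})$ for all $\eta'>\eta$. And $\gamma\in x_{\eta,b}\subseteq N_M(\varepsilon_{\eta,b})$.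

**Step 5: $p_M$ is a condition.** (C1)–(C3): sizes are fine since $\kappa_k>\theta$ is regular; the rest is immediate, and $N_M$ is the operation $N$ of $p_M$.

(C4): enumerate the generators $N_M(\varepsilon_{\eta,b})$ as $\langle e_t:t<\theta\rangle$ and let $W_b=\bigcup_{t<b}e_t$. Each $z\in D_{p_\eta}$ lies in some $x_{\eta,b}\subseteq N_M(\varepsilon_{\eta,b})$, so $\bigcup_bW_b=D_M$. By regularity of $\theta$, $I_M=\{x\subseteq D_M:\exists b<\theta\ x\subseteq W_b\}$. Each generator lies on levels up to that of its cap, so each $W_b$ has levels bounded below $\theta$. Let $\rho(z)=\max(\operatorname{lev}z,\min\{b:z\in W_b\})$. If $\rho\le c$ on $x$, then $x\subseteq W_c$; and $\rho$ is bounded on each $W_b$. So $\rho$ is a rank function for $I_M$. If $\gamma\in F_k^{p_\eta}$, then $N_{p_\eta}(\gamma)\in I_{p_\eta}$ yields $b$ with $N_{p_\eta}^{\ge k}(\gamma)\subseteq x_{\eta,b}$, so $N_M^{\ge k}(\gamma)\in I_M$ by (5). And $N_M(\gamma)$ is $\{\gamma\}$ together with a union of fewer than $\theta$ such sets, so $N_M(\gamma)\in I_M$.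

(C5): if $(\gamma,\beta)\in\Phi_k^{p_\eta}$, all requirements hold in every later $p_{\eta'}$, hence in the union.

**Step 6: $p_M\le p_\eta$ for every $\eta$.** (O1): as in Lemma 3, for $\gamma\in F_k^{p_\eta}$ the trace on $D_{p_\eta}$ of $s^{k,p_{\eta'}}(\gamma)$ is $s^{k,p_\eta}(\gamma)$ for all $\eta'\ge\eta$.

(O2): if $x\in I_{p_\eta}$, then $x\subseteq x_{\eta,b}\subseteq N_M(\varepsilon_{\eta,b})$ for some $b$, so $x\in I_M$. Conversely, as $I_{p_\eta}$ is closed under unions of $<\theta$ members, it suffices that the trace on $D_{p_\eta}$ of each generator $N_M(\varepsilon_{\zeta,b})$ is in $I_{p_\eta}$. Let $\zeta'=\max(\zeta+1,\eta)$. Since $\varepsilon_{\zeta,b}\in F_k^{p_{\zeta+1}}$ for all $k<\operatorname{lev}\varepsilon_{\zeta,b}$, (O1) gives $N_M(\varepsilon_{\zeta,b})\cap D_{p_{\zeta'}}=N_{p_{\zeta'}}(\varepsilon_{\zeta,b})\in I_{p_{\zeta'}}$. So $N_M(\varepsilon_{\zeta,b})\cap D_{p_\eta}\in I_{p_{\zeta'}}\cap\mathcal P(D_{p_\eta})=I_{p_\eta}$.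

(O3): for $x\in I_{p_\eta}$ choose $b$ with $x\subseteq x_{\eta,b}$ and take $y=N_M(\varepsilon_{\eta,b})$, by (5).

**Step 7: reading off $c$.** Let $\xi=\sup(M\cap\kappa)$; $\xi<\kappa$, as $|M|<\kappa$ and $\kappa$ is regular. Choose $q\le p_M$ and $a$ with $q\Vdash\dot a_\xi=a$. By (E1), (E2) we may assume $a\subseteq D_q$ and $a\cap L_{>k}\subseteq F_k^q$ for all $k$. Then $N_q(a)\in I_q$, so $N_q(a)\cap D_M\in I_M$ by (O2). So there is a set $c$ of fewer than $\theta$ points $\varepsilon_{\eta,b}$ with $N_q(a)\cap D_M\subseteq N_M(c)=\bigcup_{\varepsilon\in c}N_M(\varepsilon)$. As $c\in[M]^{<\theta}$, $c\in M$. By (3), $q\Vdash N(a)\cap D_q=N_q(a)$, and $q\le p_M$ gives $q\Vdash N_M(c)\subseteq N(c)$. So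
$$q\Vdash N(\dot a_\xi)\cap D_M\subseteq N(c).\tag{6}$$

**Step 8: the contradiction.** Consider the set of $r$ such that $r\perp p_*$, or $r\le p_*$ and there are $p\ge r$ and $\xi_0<\kappa$ with $r\Vdash\forall\xi'\ge\xi_0\ (N(\dot a_{\xi'})\cap D_p\not\subseteq N(c))$. It is open. It is dense: below $p_*$ it is forced that $c$ is not as in the claim, so some $p\in\dot G$ has fewer than $\kappa$ good indices, and by regularity of $\kappa$ they are bounded by some $\xi_0$; decide $p,\xi_0$ and extend below $p$. It belongs to $M$, since $c\in M$, hence to some $M_{\eta+1}$. So it contains $r=p_{\eta+1}\in M$. As $r\le p_*$, there are witnesses $p,\xi_0$, and by elementarity witnesses in $M$. Now $\xi\ge\xi_0$, $D_p\subseteq D_r\subseteq D_M$ and $q\le p_M\le r$, so $q\Vdash N(\dot a_\xi)\cap D_p\not\subseteq N(c)$, contradicting (6). $\square$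

## Claim 12: one point $\beta$ absorbs $\kappa$ many $N(a_\xi)$

**Claim 12.** In $V[G]$ there is $\beta\in L$ with $|\{\xi<\kappa:N(a_\xi)\subseteq N(\beta)\}|=\kappa$.

*Proof.* Fix $c$ as in Claim 11 and $i<\theta$ with $\kappa<\kappa_i$.

**Step 1: a small reservoir of deciding conditions.** We collect fewer than $\kappa_i$ conditions that decide all $\dot a_\xi$, and the set $A_0$ of points whose low traces these conditions see. Conditions $r$ with $r\Vdash_{\mathbb P}\dot a_\xi=a$ for some $a$ are dense in $\mathbb P/G_i$. Indeed, let $p|i\in G_i$. Given $g\le p|i$, there is $r_0\le p$ with $r_0|i=g$, and $r\le r_0$ deciding $\dot a_\xi$, so $r|i\le g$. Hence the set of $r|i$ with $r\le p$ deciding $\dot a_\xi$ is dense below $p|i$, and $G_i$ contains such an $r|i$.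

In $V[G_i]$ choose for each $\xi<\kappa$ a maximal antichain $R_\xi$ of $\mathbb P/G_i$ consisting of such conditions. By Lemma 7, $R=\bigcup_\xi R_\xi$ has size $<\kappa_i$, so $\langle R_\xi:\xi<\kappa\rangle\in V$ by Corollary 4. Choose $g_0\in G_i$ forcing over $\mathbb P^i$ that each $R_\xi$ is a maximal antichain of $\mathbb P/\dot G_i$. By Corollary 4 the set of $g$ that, for each $r\in R$, are below or incompatible with $r|i$ is dense. Since $r|i\in G_i$ for $r\in R$, an element of $G_i$ in this set is below all $r|i$; so we may also take $g_0\le r|i$ for all $r\in R$. Put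
$$A_0=\bigcup\{F_k^r:r\in R,\ k<i\}\in V,\qquad|A_0|<\kappa_i .$$
Let $p_0\in G$ force that $\kappa$ is regular and that $c$ is as in Claim 11, and satisfy $p_0|i\le g_0$. Every extension of $p_0$ has the same properties. So by genericity it suffices to find, for any such $p_0$, a $p_1\le p_0$ and $\beta$ with $p_1$ forcing the claim for $\beta$.

**Step 2: the choice of $\beta$ and $p_1$.** We put $\beta$ above $c$, and make sure that no point of $A_0$ above level $m$ will ever contain $\beta$. Let $m<\theta$ with $m>i,n$ and $c\subseteq L_{<m}$. By (E1) extend $p_0$ so that $D\supseteq c\cup(A_0\cap L_{\ge m})$, possible as $|A_0|<\kappa_i\le\kappa_k$ for $k\ge m$. By (E2) add $A_k=c\cap L_{>k}$ to $F_k$ for $k<m$ and $A_k=A_0\cap L_{>k}$ for $k\ge m$. This is allowed, since for $k<m\le l$ we have $A_k\cap L_{>l}=\emptyset$. Call the result $p'$ and let $\beta=(m,\delta_m^{p'})$. Obtain $p_1$ by adding the point $\beta$ with rank $m$; adding $\beta$ to $F_k$ for all $k<m$ with $s^k(\beta)=N_{p'}(c)\cap L_k$; and adding $(\gamma,\beta)$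 to $\Phi_k$ for $k<m$, $\gamma\in c\cap L_{>k}$.

*$p_1$ is a condition.* (C1), (C3) are clear; (C2) holds as $\beta\in F_l$ for all $l<m$. (C4): $N_{p_1}(\beta)=\{\beta\}\cup N_{p'}(c)\in I_{p_1}$, because $N_{p'}(c)\subseteq L_{<m}$ and $|c|<\theta$; the other $N(\gamma)$ are unchanged. (C5) for a new pair $(\gamma,\beta)\in\Phi_k$: $\gamma\in F_k^{p'}$, $\operatorname{lev}\gamma<m$, $\gamma\in N_{p'}(c)\cap L_{\operatorname{lev}\gamma}=s^{\operatorname{lev}\gamma}(\beta)$, and $s^k(\gamma)\subseteq N_{p'}(c)\cap L_k=s^k(\beta)$. For $k<l<\operatorname{lev}\gamma$ also $l<m$ and $\gamma\in c\cap L_{>l}$, so $(\gamma,\beta)\in\Phi_l$. *$p_1\le p'$:* only sets belonging to the new point are new, the rank function is extended, and (O3) holds with $y=x$.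

We record three consequences. First, $\beta\notin A_0$, as $A_0\cap L_{\ge m}\subseteq D_{p'}$ and $\beta\notin D_{p'}$. Second, for every $p\le p_1$, $N_p(c)\subseteq N_p(\beta)$: if $\gamma\in c$, then $\gamma\in s^{\operatorname{lev}\gamma,p}(\beta)$ and $(\gamma,\beta)\in\Phi_k^p$ for all $k<\operatorname{lev}\gamma$. Third,
$$\alpha\in A_0,\ \operatorname{lev}\alpha>m\ \Rightarrow\ \alpha\in F_m^{p_1},\ \beta\in D_{p_1}\setminus s^{m,p_1}(\alpha),\tag{7}$$
since $\alpha\in A_m\subseteq F_m^{p'}$ and $s^{m,p_1}(\alpha)=s^{m,p'}(\alpha)\subseteq D_{p'}$. By (O1), $\beta\notin s^{m,q}(\alpha)$ for such $\alpha$ and all $q\le p_1$.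

**Step 3: deciding $a_\xi$ by a member of the reservoir.** Let $p\le p_1$ and $\zeta<\kappa$. We shall find $q'\le p$ and $\xi>\zeta$ with $q'\Vdash N(\dot a_\xi)\subseteq N(\beta)$. Since $p\Vdash p\in\dot G$ and $p\le p_0$, there are $\xi>\zeta$, $q\le p$ and $a$ with $q\Vdash\dot a_\xi=a$ and $q\Vdash N(a)\cap D_p\subseteq N(c)$. As $q|i\le g_0$, every generic filter $G'\ni q$ is generic over $V[G'_i]$ for $\mathbb P/G'_i$ (Lemma 6), and so meets $R_\xi$. Hence, extending $q$, we may assume $q\le r$ for some $r\in R_\xi$; and by (E1), (E2), that $a\subseteq D_q$ and $a\cap L_{>k}\subseteq F_k^q$ for all $k$. Then $r\Vdash\dot a_\xi=a$, since $r$ decides $\dot a_\xi$ and $q\le r$.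

Since $c\cap L_{>k}\subseteq F_k^p$ for all $k$, (3) gives $p\Vdash N(c)\cap D_p=N_p(c)$, and likewise $q\Vdash N(a)\cap D_q=N_q(a)$. Hence
$$N_q(a)\cap D_p\subseteq N_p(c)\subseteq N_p(\beta).\tag{8}$$
So the part of $N_q(a)$ inside the frozen region $D_p$ already lies in $N(\beta)$. Only new points must be added.

**Step 4: which traces have to grow.** Note $N_q(a)\subseteq L_{<n}$. For $k<n$ let $e_k=(N_q(a)\cap L_k)\setminus D_p$. If $s^k(\beta)$ grows by $e_k$, the promises in $\Phi_k^q$ make other traces grow. So let $B_k$ be the set of $\alpha$ reachable from $\beta$ by a finite (possibly empty) chain of pairs of $\Phi_k^q$, that is, $\beta=\alpha_0,\dots,\alpha_t=\alpha$ with $(\alpha_u,\alpha_{u+1})\in\Phi_k^q$. Then $B_k\subseteq F_k^q$ (as $k<n<m$, $\beta\in F_k^q$). By (C5) levels increase along a chain, so every $\alpha\in B_k$ has $\operatorname{lev}\alpha\ge m>n$.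

*$B_k\cap A_0=\emptyset$.* We have $\beta\notin A_0$. Let $\beta=\alpha_0,\alpha_1,\dots,\alpha_t$ $(t\ge1)$ be a chain as above. By (C5), $\beta\in s^{m,q}(\alpha_1)$. For $1\le u<t$, $k<m<\operatorname{lev}\alpha_u$, so the last clause of (C5) gives $(\alpha_u,\alpha_{u+1})\in\Phi_m^q$, hence $s^{m,q}(\alpha_u)\subseteq s^{m,q}(\alpha_{u+1})$. So $\beta\in s^{m,q}(\alpha_t)$, and $\alpha_t\notin A_0$ by (7).

**Step 5: the amended condition $q'$.** $q'$ is $q$ with two changes. For $k<n$ and $\alpha\in B_k$, put $s^{k,q'}(\alpha)=s^{k,q}(\alpha)\cup e_k$; and for $k<n$ put $\Phi_k^{q'}=\Phi_k^q\cup\{(\gamma,\beta):\gamma\in a\cap L_{>k}\}$. The ideal is unchanged. In general $q'\not\le q$.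

*$q'\in\mathbb P$.* (C1)–(C3) are clear. (C4): $N_{q'}(\alpha)\subseteq N_q(\alpha)\cup N_q(a)\in I_q$.

(C5) for an old pair $(\gamma,\alpha)\in\Phi_k^q$: if $k<n$ and $\gamma\in B_k$, then $\alpha\in B_k$, both traces grow by $e_k$, and $s^{k,q'}(\gamma)\subseteq s^{k,q'}(\alpha)$. Otherwise $s^{k,q'}(\gamma)=s^{k,q}(\gamma)\subseteq s^{k,q}(\alpha)\subseteq s^{k,q'}(\alpha)$. The other requirements are monotone.

(C5) for a new pair $(\gamma,\beta)\in\Phi_k^{q'}$, $\gamma\in a\cap L_{>k}$: we have $\gamma,\beta\in F_k^q$ and $\operatorname{lev}\gamma<n<m=\operatorname{lev}\beta$, so $\gamma\notin B_l$ for all $l$ and $N_{q'}(\gamma)=N_q(\gamma)$. For $l<n$, a point of $N_q(a)\cap L_l$ lying in $D_p$ is in $N_p(\beta)\cap L_l=s^{l,p}(\beta)\subseteq s^{l,q}(\beta)$ by (8), and otherwise it is in $e_l$. As $\beta\in B_l$,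
$$N_q(a)\cap L_l\subseteq s^{l,q'}(\beta)\qquad(l<n).\tag{9}$$
Hence $\gamma\in s^{\operatorname{lev}\gamma,q'}(\beta)$ and $s^{k,q'}(\gamma)\subseteq s^{k,q'}(\beta)$. Also $(\gamma,\beta)\in\Phi_l^{q'}$ for $k<l<\operatorname{lev}\gamma$, as $l<n$ and $\gamma\in a\cap L_{>l}$.

**Step 6: $q'\le p$.** The sets $e_k$ are disjoint from $D_p$, the ideal is that of $q$, and $q\le p$; so (O1) and (O2) hold. For (O3), if $y\in I_q$ works for $q\le p$, then $y\cup N_q(a)\in I_{q'}$ works.

**Step 7: $q'\le r$.** This preserves the decision of $\dot a_\xi$. (O2) and the statements on $D,F,\Phi$ in (O1) hold since $q\le r$; (O3) holds as in Step 6 by adding $N_q(a)$. It remains to see $s^{k,q'}(\gamma)\cap D_r=s^{k,r}(\gamma)$ for $\gamma\in F_k^r$; for $k\ge n$ nothing changed, so let $k<n$.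

* If $k<i$, then $\gamma\in A_0$, so $\gamma\notin B_k$ and $s^{k,q'}(\gamma)=s^{k,q}(\gamma)$.
* If $k\ge i$, then $D_r\cap L_k\subseteq D_{g_0}\cap L_k\subseteq D_p$, as $p|i\le g_0\le r|i$. So $e_k\cap D_r=\emptyset$.

In both cases the equality follows from $q\le r$.

**Step 8: conclusion.** By Step 7, $q'\Vdash\dot a_\xi=a$. For $\gamma\in a$, (9) gives $\gamma\in s^{\operatorname{lev}\gamma,q'}(\beta)$, and $(\gamma,\beta)\in\Phi_k^{q'}$ for all $k<\operatorname{lev}\gamma$. So by (4) $q'\Vdash N(\gamma)\subseteq N(\beta)$. Thus $q'\Vdash N(\dot a_\xi)\subseteq N(\beta)$, with $q'\le p$ and $\xi>\zeta$. Since $p\le p_1$ and $\zeta$ were arbitrary and $\kappa$ is forced to be regular, $p_1$ forces $|\{\xi:N(\dot a_\xi)\subseteq N(\beta)\}|=\kappa$. $\square$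

*End of the proof of Theorem A.* Since $N(\{\beta\})\in Q$, Claim 12 shows that every regular $\kappa$ with $\kappa_0\le\kappa<\lambda$ is a caliber of $Q$. Lemma 10 covers $\theta<\kappa<\kappa_0$, and $\theta$-directedness covers $\kappa<\theta$. By Corollary 4, $\mathbb P$ adds no new sequences of length $\le\theta$. Corollary 8 gives the statements about $\theta$ and $\lambda$. Lemma 9 and the remarks before it give $\theta$-directedness, the absence of maximal elements, and $|Q|=\operatorname{cof}(Q)=\lambda$. This proves Theorem A, and with it Theorems B and D and Corollary C. $\blacksquare$
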